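\title{Stable slices of dissipative H\'enon maps need not be totally disconnected}

\begin{abstract}
For a complex H\'enon map $f(x,y)=(y,P(y)-\delta x)$ and a saddle periodic point $p$, the stable slice $W^s(p)\cap K^-$ consists of the points of the stable manifold of $p$ whose backward orbit is bounded. We show that the condition $|\delta|<1$ does not force this set to be totally disconnected. For every $\delta$ with $|\delta|<1$ and $|\delta|$ close enough to $1$, and in every sufficiently large degree, there is an open set of H\'enon maps having a saddle point whose stable slice contains a nondegenerate continuum through the saddle. The examples come from a holomorphic solenoid map that expands volume. We place it around a polynomially convex loop of zero action, approximate it by compositions of polynomial shears and a homothety, and realize such a composition as an iterate of the inverse of a single H\'enon map.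
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Stable slices}\label{sub:slices}

Let $P$ be a polynomial of degree $d\ge2$ and let $\delta\in\mathbb C\setminus\{0\}$. The (generalized) complex \emph{H\'enon map}
\begin{equation}\label{eq:henon}
f(x,y)=(y,\;P(y)-\delta x)
\end{equation}
is a polynomial automorphism of $\mathbb C^2$ with constant Jacobian determinant $\delta$ and inverse $f^{-1}(x,y)=\bigl((P(x)-y)/\delta,\;x\bigr)$. Let $K^+$ and $K^-$ be the sets of points whose forward orbit, respectively backward orbit, is bounded, and let $J^\pm=\partial K^\pm$. A point $p$ with $f^N(p)=p$ for some $N\ge1$ is a \emph{saddle} if $Df^N(p)$ has an eigenvalue $\lambda$ with $|\lambda|<1$ and an eigenvalue of modulus greater than $1$. Its \emph{stable manifold} is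
\[
W^s(p)=\{q:\ \operatorname{dist}(f^n(q),f^n(p))\to0\ \text{as}\ n\to\infty\}.
\]
By continuity of $f,\dots,f^{N-1}$, this is also the set of $q$ with $f^{Nn}(q)\to p$.

We recall the structure of $W^s(p)$. By the local stable manifold theorem, $p$ has a neighborhood $\Omega_p$ such that
\[
W^s_{\mathrm{loc}}(p)=\{q:\ f^{Nn}(q)\in\Omega_p\ \text{for all}\ n\ge0\}
\]
is an embedded holomorphic disc through $p$, tangent at $p$ to the eigenline of $\lambda$, on which $f^{Nn}\to p$. The set $W^s(p)$ is the increasing union of the discs $f^{-Nn}(W^s_{\mathrm{loc}}(p))$. These discs make it a Riemann surface, injectively immersed in $\mathbb C^2$, and this surface is biholomorphic to $\mathbb C$. A \emph{uniformization} is a biholomorphism $\xi:\mathbb C\to W^s(p)$; we normalize it by $\xi(0)=p$. The map $\xi^{-1}f^N\xi$ is an automorphism of $\mathbb C$ fixing $0$, hence linear, and its multiplier is the eigenvalue of $Df^N(p)$ with eigenvector $\xi'(0)$. Thus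
\begin{equation}\label{eq:lin}
f^N(\xi(z))=\xi(\lambda z),\qquad z\in\mathbb C .
\end{equation}

The \emph{stable slice} of $p$ is $W^s(p)\cap K^-$. Topological statements about it are always understood in the intrinsic topology of $W^s(p)$, that is, for the plane set $\xi^{-1}(W^s(p)\cap K^-)\subset\mathbb C$. A point of $W^s(p)$ has bounded forward orbit, so the slice records which points of the stable manifold have bounded orbit in both directions. Since $f^{\pm1}(K^-)=K^-$, formula \eqref{eq:lin} shows that the plane set is invariant under $z\mapsto\lambda^{-1}z$, and so is its connected component containing $0$. If that component contains a point $z_0\ne0$, it contains the points $\lambda^{-n}z_0\to\infty$. Hence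
\begin{equation}\label{eq:dichotomy}
\text{the component of $\xi^{-1}(p)$ in $\xi^{-1}(W^s(p)\cap K^-)$ is a point or is unbounded.}
\end{equation}

When $|\delta|<1$ one has $W^s(p)\cap K^-=W^s(p)\cap J^-$. By a theorem of Dujardin and Lyubich, if $f$ is sufficiently dissipative, namely $|\delta|<d^{-2}$, then the stable slice of every saddle point is totally disconnected. The following is Question~8.1 of \cite{notes}.

\medskip
\noindent\textbf{Question.} \emph{Suppose that $|\delta|<1$. Is the stable slice $W^s(p)\cap K^-=W^s(p)\cap J^-$ totally disconnected for every H\'enon map $f$ with Jacobian $\delta$ and every saddle periodic point $p$ of $f$?}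
\medskip

A count of volume suggests the answer yes. A continuum in the slice is a set that $f^{-N}$ stretches again and again, by the factor $|\lambda|^{-1}$ in the coordinate $\xi$, while the orbit of each of its points stays bounded. The map $f^{-N}$ is injective, so the stretched copies have to be laid side by side, and for this the transverse direction must be contracted. But $f^{-N}$ expands volume when $|\delta|<1$: at the saddle, the transverse contraction is weaker than the expansion along $W^s(p)$, and one expects that there is no room. The count overlooks one point. The stable manifold has two real dimensions and the continuum may use only one of them. Expansion in the other real direction contributes to the volume, yet it only pushes points out of the region under consideration and costs no room inside it.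

\subsection{Results}

\begin{theorem}\label{thm:A}
There exist a polynomial $P$ with $\deg P\ge2$, a number $\delta$ with $0<|\delta|<1$, and a saddle periodic point $p$ of $f(x,y)=(y,P(y)-\delta x)$ such that $\xi^{-1}(W^s(p)\cap K^-)\subset\mathbb C$ contains a compact connected set which has more than one point and contains $\xi^{-1}(p)$. The connected component of $\xi^{-1}(p)$ in $\xi^{-1}(W^s(p)\cap K^-)$ is then unbounded.
\end{theorem}

So the answer to the question is negative. Theorem~\ref{thm:A} is contained in the following stronger statement, in which polynomials of degree $d$ are topologized by their coefficients.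

\begin{theorem}\label{thm:B}
There is $r_0<1$ such that for every $\delta\in\mathbb C$ with $r_0\le|\delta|<1$ there is $d_0(\delta)$ with the following property. For every $d\ge d_0(\delta)$ there is a polynomial $P$ of degree $d$ for which $f(x,y)=(y,P(y)-\delta x)$ satisfies the conclusion of Theorem~\ref{thm:A}. The conclusion also holds, for some saddle point, for all $(P',\delta')$ with $\deg P'=d$ in a neighborhood of $(P,\delta)$.
\end{theorem}

The proof gives no explicit values of $r_0$ and $d_0(\delta)$, and we do not determine, for fixed $d$, the exact range of $|\delta|$ in which stable slices are totally disconnected.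

\subsection{Plan of the proof}

Section~\ref{sec:model} constructs a local model for $f^{-N}$: an injective holomorphic map $G_J$ with constant Jacobian $J$, $1<|J|\le3/2$, defined on a tube $T_a\subset\mathbb C^2$ biholomorphic to the product of an annulus and a disc, for which the continuum can be written down. Section~\ref{sec:persist} shows that the continuum is still there when $f^{-N}$ is merely close to $G_J$ on $T_a$. The rest of the paper produces such an $f$. Section~\ref{sec:shears} gives a criterion, by the Anders\'en--Lempert method, for a map to be a limit of compositions of polynomial shears and a homothety: it has to be the end of an isotopy that respects actions and has polynomially convex images. Sections~\ref{sec:loops} and~\ref{sec:tubes} construct this isotopy for $G_J$. Section~\ref{sec:onemap} realizes a composition of shears and a homothety as $f^{-N}$ for one H\'enon map, by Runge's theorem, and proves the theorems.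

\medskip
\noindent\textbf{Notation.} For $a>1$ let $A_a=\{z\in\mathbb C:\ a^{-1}\le|z|\le a\}$; let $\overline{\mathbb D}_s=\{|u|\le s\}$, $\overline{\mathbb D}=\overline{\mathbb D}_1$, $S^1=\{|z|=1\}$, $\mathbb C^*=\mathbb C\setminus\{0\}$. The Euclidean norm of $\mathbb C^2$ is $|\cdot|$. \emph{Jacobian} means complex Jacobian determinant. On $\mathbb C^2$ put
\[
\omega=dx\wedge dy,\qquad\alpha=-y\,dx,\qquad d\alpha=\omega .
\]
A holomorphic map $F$ has constant Jacobian $j$ if and only if $F^*\omega=j\omega$. The \emph{action} of a loop $\ell$ (a closed piecewise $C^1$ curve in $\mathbb C^2$) is $\oint_\ell\alpha$.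

\section{A solenoid that expands volume}\label{sec:model}

\subsection{Packing discs}\label{sub:packing}

Let $k\ge2$ be an integer, $c>0$, $\mu\in\mathbb C^*$, and consider the map $(z,u)\mapsto(z^k,\mu u+cz)$ on the solid torus $S^1\times\overline{\mathbb D}$. Over a point $z'\in S^1$ its image consists of $k$ discs of radius $|\mu|$, centered at the points $cz$ with $z^k=z'$. They lie in the open unit disc if $c+|\mu|<1$, and they are disjoint if $|\mu|<c\sin(\pi/k)$. Under these conditions the map embeds the solid torus into itself, winding $k$ times around. Its Jacobian $kz^{k-1}\mu$ has modulus $k|\mu|$ on the solid torus. A number $c$ satisfying both conditions exists exactly when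
\[
k|\mu|<\frac{k\sin(\pi/k)}{1+\sin(\pi/k)} .
\]
The right side equals $1$ for $k=2$, equals $6\sqrt3-9>1$ for $k=3$, and equals $2$ for $k=6$. So a solenoid that winds twice in this way contracts volume, but one that winds three or more times need not: the packing of the discs concerns the area $k|\mu|^2$, whereas the Jacobian is $k|\mu|$. We take $k=6$, $c=2/3$ and $|\mu|\le1/4$, which gives round constants and allows $k|\mu|$ up to $3/2$.

A H\'enon map has constant Jacobian, and the map above does not. We correct this with a twist. The map $g(z,u)=(z^k,z^m(\mu u+c))$ has the same picture in the fibers as long as $m$ is prime to $k$, and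
\[
g^*(z^l\,dz\wedge du)=k\mu\,z^{kl+k-1+m}\,dz\wedge du .
\]
So $g$ multiplies the form $z^l\,dz\wedge du$ by the constant $k\mu$ when $m=(l+1)(1-k)$. We take $l=k=6$, hence $m=-35$; the benefit of this value of $l$ appears in Section~\ref{sec:loops}. For $s\in\mathbb C$ define on $\mathbb C^*\times\mathbb C$
\begin{equation}\label{eq:g}
g_s(z,u)=\bigl(z^6,\;z^{-35}(\tfrac s6u+\tfrac23)\bigr).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\draw (0,0) circle (1);
\draw[dashed] (0,0) circle (0.6667);
\foreach \x in {0,60,...,300} {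
  \filldraw[fill=gray!30] (\x:0.6667) circle (0.25);
  \fill (\x:0.6667) circle (0.015);
}
\fill (0,0) circle (0.015) node[below] {$0$};
\end{tikzpicture}
\caption{The fiber $\{1\}\times\overline{\mathbb D}$ of the solid torus $S^1\times\overline{\mathbb D}$ and, shaded, its intersection with the image of the solid torus under $g_J(z,u)=(z^6,z^{-35}(\frac J6u+\frac23))$ for $|J|=\frac32$: six disjoint discs of radius $\frac14$ centered at $\frac23$ times the sixth roots of unity.}
\label{fig:fiber}
\end{figure}

\subsection{The continuum in the model}\label{sub:byhand}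

Let $1<|J|\le3/2$. Figure~\ref{fig:fiber} shows how $g_J$ maps the solid torus into itself. The point $(1,u_*)$ with $u_*=4/(6-J)$ is fixed by $g_J$, and the derivative there is triangular with eigenvalues $6$ and $J/6$. We look for the invariant curve in the expanding direction in the form $\chi_0(\zeta)=(e^\zeta,\varphi_0(\zeta))$ with
\begin{equation}\label{eq:modelinv}
g_J(\chi_0(\zeta/6))=\chi_0(\zeta).
\end{equation}
This is the equation $\varphi_0(\zeta)=e^{-35\zeta/6}\bigl(\frac J6\varphi_0(\zeta/6)+\frac23\bigr)$. Iterating it, and using $35(6^{-1}+\dots+6^{-n-1})=7(1-6^{-n-1})$, we find the solution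
\[
\varphi_0(\zeta)=\frac23\sum_{n\ge0}\Bigl(\frac J6\Bigr)^n\exp\bigl(-7(1-6^{-n-1})\zeta\bigr).
\]
The series converges locally uniformly on $\mathbb C$ because $|J/6|\le1/4$, and on the imaginary axis $|\varphi_0|\le\frac23\cdot\frac43=\frac89$. By \eqref{eq:modelinv} the point $\chi_0(\zeta)$ has the backward orbit $\chi_0(6^{-n}\zeta)$, which converges to $\chi_0(0)=(1,u_*)$, and the forward orbit $\chi_0(6^n\zeta)$. For $\zeta\in i\mathbb R$ the forward orbit stays in the solid torus. For $\zeta\notin i\mathbb R$ its first coordinate tends to $0$ or $\infty$. If $g_J$ stands for $f^{-N}$, then $\chi_0$ parametrizes the stable manifold of a saddle of $f$, and the whole line $\chi_0(i\mathbb R)$ lies in the stable slice.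

The volume balance is visible here. Along the solid torus, with respect to the form $z^6dz\wedge du$, the map $g_J$ multiplies length along the circle by $6$, area in the fibers by $|J|^2/36$, and length in the radial direction of $z$ by $6$. The product $|J|^2$ exceeds $1$, but the product of the first two factors, which is what acts inside the solid torus, is $|J|^2/6\le3/8$.

\subsection{Placing the tube in $\mathbb C^2$}\label{sub:placing}

We need an embedding that carries a multiple of $z^6dz\wedge du$ to $\omega$. Let
\begin{equation}\label{eq:iota}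
\iota(z,u)=\bigl(z,\;z^{-2}+\tfrac12z^6u\bigr),\qquad G_s=\iota\, g_s\,\iota^{-1},\qquad S_s(z,u)=(z,su).
\end{equation}
The map $\iota$ is a biholomorphism of $\mathbb C^*\times\mathbb C$ onto itself, with inverse $(x,y)\mapsto(x,2x^{-6}(y-x^{-2}))$, and
\begin{equation}\label{eq:iotag}
\iota g_s(z,u)=\bigl(z^6,\;z^{-12}+\tfrac12z(\tfrac s6u+\tfrac23)\bigr).
\end{equation}
For $a>1$ and $s>0$ put
\[
T_{a,s}=\iota(A_a\times\overline{\mathbb D}_s),\qquad T_a=T_{a,1}.
\]
The core of the tube $T_a$ and its image under $G_s$, which does not depend on $s$, are the loops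
\begin{equation}\label{eq:cores}
\gamma_0(z)=\iota(z,0)=(z,z^{-2}),\qquad\gamma_1(z)=\iota g_s(z,0)=(z^6,\;z^{-12}+\tfrac13z),\qquad z\in S^1 .
\end{equation}

\begin{lemma}\label{lem:model}
Let $0<|s|\le\frac32$. The maps $G_s$ and $\iota S_s\iota^{-1}$ have constant Jacobian $s$, and $G_s$ is injective on $\iota(\mathbb C^*\times\{|u|<\frac65\})$.
\end{lemma}

\begin{proof}
We have $\iota^*\omega=\frac12z^6\,dz\wedge du$, and by \eqref{eq:iotag}
\[
(\iota g_s)^*\omega=6z^5\,dz\wedge\tfrac12z\,\tfrac s6\,du=s\,\iota^*\omega,\qquad(\iota S_s)^*\omega=S_s^*\iota^*\omega=s\,\iota^*\omega .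
\]
For injectivity put $v=\frac s6u+\frac23$. If $|u|<\frac65$, then $|v-\frac23|<\frac14\cdot\frac65=0.3<\frac13=\frac23\sin\frac\pi6$, so $v\ne0$ and $|\arg v|<\pi/6$. If $(z_1,u_1)$ and $(z_2,u_2)$ have the same image under $\iota g_s$, then $z_1^6=z_2^6$ and $z_1v_1=z_2v_2$. So $v_1/v_2=z_2/z_1$ is a sixth root of unity with argument of modulus less than $\pi/3$, hence equal to $1$.
\end{proof}

The term $z^{-2}$ in $\iota$ plays no part in this lemma. It is there because $G_J$ has to be a uniform limit on $T_a$ of polynomial maps $F$ of $\mathbb C^2$ with constant Jacobian $J$, and this imposes two conditions.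

First, the components of $G_J$ must be uniform limits of polynomials on the tube. If $z^{-2}$ is replaced by $0$ in \eqref{eq:iota}, the model becomes $(x,y)\mapsto(x^6,\frac J6x^{-5}y+\frac13x)$. On the circle $|x|=1$, $y=\frac14$, which lies in the tube, the second component $Y$ has $\oint x^4Y\,dx\neq0$, while this integral vanishes for every polynomial.

Second, $F^*\alpha-J\alpha$ is a closed form on $\mathbb C^2$, hence exact, so $F$ multiplies actions by $J$:
\begin{equation}\label{eq:actions}
\oint_{F\circ\ell}\alpha=J\oint_\ell\alpha\qquad\text{for every loop }\ell .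
\end{equation}
The core lies in the interior of the tube, where derivatives converge too, so the action of $\gamma_1$ must be $J$ times that of $\gamma_0$. If $z^{-2}$ is replaced by $z^{-1}$, the two loops are $(z,z^{-1})$ and $(z^6,z^{-6}+\frac13z)$, with actions $-2\pi i$ and $-12\pi i$, which would force $J=6$. With $z^{-2}$ both actions vanish, and the tube is polynomially convex (Lemmas~\ref{lem:loops} and~\ref{lem:tubes}).

\section{Persistence of the continuum}\label{sec:persist}

\begin{proposition}\label{prop:persist}
For every $a>1$ there is $\kappa>0$ with the following property. Let $f$ be a H\'enon map \eqref{eq:henon}, $N\ge1$ an integer, $\tau$ a translation of $\mathbb C^2$, and $0<|J|\le\frac32$. If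
\begin{equation}\label{eq:hyp}
\sup_{T_a}|\tau^{-1}f^{-N}\tau-G_J|<\kappa\qquad\text{and}\qquad|\delta|^{-N}<5,
\end{equation}
then $f$ has a saddle point $p$ with $f^N(p)=p$ such that $\xi^{-1}(W^s(p)\cap K^-)$ contains a compact connected set which has more than one point and contains $\xi^{-1}(p)$.
\end{proposition}

The proof follows Section~\ref{sub:byhand}. The explicit series is replaced by a fixed point of a graph transform, and the imaginary axis by a nested intersection of connected sets. The invariant curve winds around the tube without closing up, so we work on the universal cover of the annulus.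

\begin{proof}
Fix the constants
\[
\rho=\tfrac{19}{20},\qquad b=\min\bigl(\tfrac12\log a,\tfrac1{2000}\bigr),\qquad\eta=\bigl(33+\tfrac2b\bigr)^{-1},\qquad\epsilon_*=\eta b,
\]
and the strips $S=\{|\operatorname{Re}\zeta|<b\}$ and $S'=\{|\operatorname{Re}\zeta|\le b/2\}$. Then $e^{35b}<1.02$, $\eta<\frac1{100}$, and $\epsilon_*<\min(b,\frac1{100})$.

\emph{Step 1: logarithmic coordinates.} The set $\bigcup_{|s|\le3/2}\iota g_s(A_a\times\overline{\mathbb D})$ is a compact subset of $\mathbb C^*\times\mathbb C$, and $\iota^{-1}$ is uniformly continuous on a compact neighborhood of it in $\mathbb C^*\times\mathbb C$. Hence for small $\kappa$ the map $\tilde g=\iota^{-1}\tau^{-1}f^{-N}\tau\iota=(\tilde g_1,\tilde g_2)$ is defined on $A_a\times\overline{\mathbb D}$, and $\sup|\tilde g-g_J|$ is bounded by a quantity that tends to $0$ with $\kappa$ and depends on nothing else but $a$. Moreover $|\tilde g_1/z^6-1|<a^6\kappa$. With the principal logarithm put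
\[
\varepsilon_1(\zeta,u)=\log\bigl(e^{-6\zeta}\tilde g_1(e^\zeta,u)\bigr),\qquad W(\zeta,u)=\tilde g_2(e^\zeta,u),\qquad\varepsilon_2=W-e^{-35\zeta}\bigl(\tfrac J6u+\tfrac23\bigr).
\]
These functions are continuous on $\{|\operatorname{Re}\zeta|\le\log a,\ |u|\le1\}$ and holomorphic in the interior, and
\begin{equation}\label{eq:lift}
\tilde g(e^\zeta,u)=\bigl(e^{6\zeta+\varepsilon_1(\zeta,u)},\;W(\zeta,u)\bigr).
\end{equation}
Choose $\kappa$, depending only on $a$, so that $|\varepsilon_1|,|\varepsilon_2|\le\epsilon_*$. Around a point of $S\times\overline{\mathbb D}_\rho$ there is room for discs of radius $b$ in each variable, since $\log a-b\ge b$ and $1-\rho\ge b$. By Cauchy's estimate the first partial derivatives of $\varepsilon_1,\varepsilon_2$ are at most $\epsilon_*/b=\eta$ in modulus there. Since $|\frac J6u+\frac23|\le\frac14\cdot\frac{19}{20}+\frac23<0.905$ for $|u|\le\rho$, we get on $S\times\overline{\mathbb D}_\rho$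
\begin{equation}\label{eq:W}
\begin{aligned}
|W|&\le1.02\cdot0.905+0.01<\rho,\\
|\partial_uW|&\le1.02\cdot\tfrac14+0.01<0.3,\\
|\partial_\zeta W|&\le35\cdot1.02\cdot0.905+0.01<33 .
\end{aligned}
\end{equation}

\emph{Step 2: the graph transform.} Let $\mathcal G$ be the set of holomorphic maps $\varphi:S\to\overline{\mathbb D}_\rho$; it is complete for the norm $\|\cdot\|=\sup_S|\cdot|$. The map $(\zeta,u)\mapsto(6\zeta+\varepsilon_1,W)$ stretches the graph of $\varphi$ horizontally, and we write the part of the image that lies over $S$ as a graph again. For this we invert $\zeta\mapsto6\zeta+\varepsilon_1(\zeta,\varphi(\zeta))$.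

Let $\varphi\in\mathcal G$. Cauchy's estimate gives $|\varphi'|\le2/b$ on $S'$, so the function $\zeta\mapsto\varepsilon_1(\zeta,\varphi(\zeta))$ has derivative of modulus at most $\eta(1+\frac2b)\le1$ on the convex set $S'$. For $\zeta'\in S$ the map $\zeta\mapsto\frac16\bigl(\zeta'-\varepsilon_1(\zeta,\varphi(\zeta))\bigr)$ is therefore $\frac16$-Lipschitz on $S'$, and it sends $S'$ into $\{|\operatorname{Re}\zeta|\le(b+\epsilon_*)/6\}\subset S'$. Let $\psi_\varphi(\zeta')\in S'$ be its fixed point:
\begin{equation}\label{eq:psi}
6\psi_\varphi+\varepsilon_1(\psi_\varphi,\varphi(\psi_\varphi))=\zeta' .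
\end{equation}
The iterates started at $\zeta'/6$ are holomorphic in $\zeta'$ and converge uniformly, so $\psi_\varphi:S\to S'$ is holomorphic. Differentiating \eqref{eq:psi} gives $\psi_\varphi'\cdot(6+D)=1$ with $|D|\le1$. Hence
\begin{equation}\label{eq:psiest}
\bigl|\psi_\varphi(\zeta')-\tfrac16\zeta'\bigr|\le\tfrac16\epsilon_*,\qquad0<|\psi_\varphi'|\le\tfrac15 .
\end{equation}
Put $\Gamma\varphi=W(\psi_\varphi,\varphi\circ\psi_\varphi)$. By the first line of \eqref{eq:W}, $\Gamma$ maps $\mathcal G$ to itself. Let $\varphi_1,\varphi_2\in\mathcal G$ and $\psi_i=\psi_{\varphi_i}$. Subtract the two equations \eqref{eq:psi} and pass from $\varepsilon_1(\psi_1,\varphi_1(\psi_1))$ to $\varepsilon_1(\psi_2,\varphi_1(\psi_2))$ and then to $\varepsilon_1(\psi_2,\varphi_2(\psi_2))$. This gives $6|\psi_1-\psi_2|\le|\psi_1-\psi_2|+\eta\|\varphi_1-\varphi_2\|$, so $|\psi_1-\psi_2|\le\frac\eta5\|\varphi_1-\varphi_2\|$. Also $|\varphi_1(\psi_1)-\varphi_2(\psi_2)|\le\frac2b|\psi_1-\psi_2|+\|\varphi_1-\varphi_2\|$. By \eqref{eq:W} on the convex set $S'\times\overline{\mathbb D}_\rho$,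
\[
\|\Gamma\varphi_1-\Gamma\varphi_2\|\le\Bigl[\tfrac\eta5\bigl(33+0.3\cdot\tfrac2b\bigr)+0.3\Bigr]\|\varphi_1-\varphi_2\|\le\tfrac12\|\varphi_1-\varphi_2\| .
\]
Let $\varphi$ be the fixed point of $\Gamma$, let $\psi=\psi_\varphi$, and put $\chi(\zeta)=\tau\iota(e^\zeta,\varphi(\zeta))$ for $\zeta\in S$. By \eqref{eq:lift}, \eqref{eq:psi} and $\Gamma\varphi=\varphi$ we have $\tilde g(e^{\psi(\zeta)},\varphi(\psi(\zeta)))=(e^\zeta,\varphi(\zeta))$. This says $f^{-N}(\chi(\psi(\zeta)))=\chi(\zeta)$, or
\begin{equation}\label{eq:semiconj}
f^N\circ\chi=\chi\circ\psi\qquad\text{on }S,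
\end{equation}
which is the counterpart of \eqref{eq:modelinv}. Note that $\chi(S)\subset\tau(T_a)$.

\emph{Step 3: the saddle.} By \eqref{eq:psiest}, $\psi$ is $\frac15$-Lipschitz on the convex set $S$ and maps the closed set $S'$ into itself. So it has a fixed point $\zeta_*\in S'$, with $|\psi^n(\zeta)-\zeta_*|\le5^{-n}|\zeta-\zeta_*|$ on $S$, and $|\zeta_*|\le\epsilon_*/5$ by the first inequality in \eqref{eq:psiest}. Let $p=\chi(\zeta_*)$; then $f^N(p)=p$. The first component of $\chi$ is $e^\zeta$ plus a constant, so $\chi'(\zeta_*)\ne0$, and differentiating \eqref{eq:semiconj} shows that $\lambda=\psi'(\zeta_*)$ is an eigenvalue of $Df^N(p)$, with $0<|\lambda|\le\frac15$. The product of the eigenvalues is $\delta^N$, so the other one has modulus $|\delta|^N/|\lambda|\ge5|\delta|^N>1$. This is the only use of the second hypothesis in \eqref{eq:hyp}. Thus $p$ is a saddle.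

\emph{Step 4: $\chi$ maps $S$ continuously into $W^s(p)$ for the intrinsic topology.} By \eqref{eq:semiconj}, $f^{Nn}(\chi(\zeta))=\chi(\psi^n(\zeta))\to p$, so $\chi(S)\subset W^s(p)$ and $h=\xi^{-1}\circ\chi:S\to\mathbb C$ is defined. As $W^s(p)$ is only immersed, the continuity of $h$ needs an argument. By \eqref{eq:lin} and \eqref{eq:semiconj}, $h\circ\psi=\lambda h$. Let $\Delta\subset S$ be an open disc centered at $\zeta_*$ with $\chi(\Delta)\subset\Omega_p$. Then $\psi(\Delta)\subset\Delta$, so for $\zeta\in\Delta$ the forward $f^N$-orbit of $\chi(\zeta)$ stays in $\chi(\Delta)\subset\Omega_p$, that is, $\chi(\Delta)\subset W^s_{\mathrm{loc}}(p)$. On this embedded disc $\xi^{-1}$ is continuous for the topology induced by $\mathbb C^2$, so $h$ is continuous on $\Delta$. A bounded subset of $S$ is mapped into $\Delta$ by $\psi^n$ for large $n$, and $h=\lambda^{-n}h\circ\psi^n$. So $h$ is continuous on $S$.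

\emph{Step 5: the continuum.} We want a connected set of points $\zeta$ that have preimages in $S'$ under every $\psi^n$. Let
\[
Q_n=\{\zeta\in S':\ |\operatorname{Im}\zeta|\le6^n+\tfrac15\epsilon_*\},\qquad C_n=\psi^n(Q_n),\qquad n\ge0 .
\]
For $\zeta\in Q_{n+1}$, \eqref{eq:psiest} gives $|\operatorname{Im}\psi(\zeta)|\le6^n+\frac1{30}\epsilon_*+\frac16\epsilon_*=6^n+\frac15\epsilon_*$, so $\psi(Q_{n+1})\subset Q_n$ and $C_{n+1}\subset C_n$. The sets $C_n$ are compact and connected, so $C=\bigcap_nC_n$ is compact and connected. It contains $\zeta_*$, which lies in every $Q_n$. By induction from \eqref{eq:psiest},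
\[
|\psi^n(\zeta)-6^{-n}\zeta|\le\tfrac16\epsilon_*(1+6^{-1}+\dots+6^{-(n-1)})\le\tfrac15\epsilon_* ,
\]
so the point $\psi^n(6^ni)\in C_n$ is within $\epsilon_*/5$ of $i$. A limit point of this sequence lies in every $C_m$, hence in $C$, and differs from $\zeta_*$. The function $e^\zeta$ is injective on $Q_0\supset C$, whose height is less than $2\pi$; so $\chi$ and $h$ are injective on $C$. Therefore $h(C)$ is compact, connected, has more than one point, and contains $h(\zeta_*)=0=\xi^{-1}(p)$.

\emph{Step 6: $\chi(C)\subset K^-$.} Let $\zeta\in C$ and, for each $m$, write $\zeta=\psi^m(\zeta_m)$ with $\zeta_m\in Q_m$. By \eqref{eq:semiconj}, $f^{-Nm}(\chi(\zeta))=\chi(\zeta_m)\in\tau(T_a)$. So the backward orbit of $\chi(\zeta)$ lies in the compact set $\bigcup_{0\le i<N}f^{-i}(\tau(T_a))$, and $h(C)\subset\xi^{-1}(W^s(p)\cap K^-)$.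
\end{proof}

The proof did not use $|J|>1$. That inequality enters only in Section~\ref{sec:onemap}, where $J=\delta^{-N}$ and it is equivalent to $|\delta|<1$.

\section{Approximation by shears}\label{sec:shears}

\subsection{Shears and polynomial convexity}

An \emph{elementary shear} is a map $(x,y)\mapsto(x,y+q(x))$ or $(x,y)\mapsto(x+q(y),y)$ with $q$ a polynomial; the identity is one, and the inverse of an elementary shear is one. Let $\mathcal E$ be the group they generate. We identify $\sigma\in\mathbb C^*$ with the homothety $q\mapsto\sigma q$ of $\mathbb C^2$. If $e(x,y)=(x,y+q(x))$, then $\sigma e\sigma^{-1}(x,y)=(x,y+\sigma q(x/\sigma))$, and the same holds with the coordinates exchanged; so homotheties normalize $\mathcal E$. Also $-\mathrm{id}\in\mathcal E$, as the square of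
\[
\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\begin{pmatrix}1&-1\\0&1\end{pmatrix}\begin{pmatrix}1&0\\1&1\end{pmatrix}\begin{pmatrix}1&-1\\0&1\end{pmatrix}.
\]
Let $M\subset\mathbb C^2$ be compact and $\sigma\in\mathbb C^*$. A continuous map $A:M\to\mathbb C^2$ is \emph{$\sigma$-approximable on $M$} if it is a uniform limit on $M$ of maps $\sigma E$ with $E\in\mathcal E$. This is the same as being $(-\sigma)$-approximable.

\begin{lemma}\label{lem:compose}
If $A$ is $\sigma$-approximable on $M$ and $B$ is $\sigma'$-approximable on $A(M)$, then $B\circ A$ is $\sigma\sigma'$-approximable on $M$.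
\end{lemma}

\begin{proof}
Given $\epsilon>0$, choose first $E'\in\mathcal E$ with $|\sigma'E'-B|<\epsilon$ on $A(M)$. The map $\sigma'E'$ is uniformly continuous on bounded sets, so there is $E\in\mathcal E$ with $|\sigma'E'\sigma E-\sigma'E'A|<\epsilon$ on $M$. Then $|\sigma'E'\sigma E-BA|<2\epsilon$ on $M$, and $\sigma'E'\sigma E=\sigma\sigma'\,(\sigma^{-1}E'\sigma)E$.
\end{proof}

The \emph{polynomial hull} of a compact set $X\subset\mathbb C^n$ is
\[
\widehat X=\{q\in\mathbb C^n:\ |Q(q)|\le\sup\nolimits_X|Q|\ \text{for every polynomial }Q\},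
\]
and $X$ is \emph{polynomially convex} if $\widehat X=X$. The hull is compact and polynomially convex. A polynomial automorphism maps polynomially convex sets to polynomially convex sets. In $\mathbb C$, by Runge's theorem, a compact set with connected complement is polynomially convex, and every function holomorphic near it is a uniform limit of polynomials on it. The Oka--Weil theorem is the analogue in $\mathbb C^2$: a function holomorphic in a neighborhood of a polynomially convex compact set $X$ is a uniform limit on $X$ of polynomials. Applied to $\widehat X$ it gives the tool that we use to compute hulls: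
\begin{equation}\label{eq:hullmax}
\text{if $F$ is holomorphic in a neighborhood of $\widehat X$, then }\ \sup\nolimits_{\widehat X}|F|=\sup\nolimits_X|F| .
\end{equation}

\begin{lemma}\label{lem:top}
\emph{(a)} A polynomially convex compact set $X$ contained in an open set $W\subset\mathbb C^2$ has a polynomially convex compact neighborhood contained in $W$.

\emph{(b)} Let $U\subset\mathbb C^2$ be open and let $F_t:U\to\mathbb C^2$, $t\in[0,1]$, be injective maps, jointly continuous in $(t,q)$. Then $(t,q)\mapsto(t,F_t(q))$ is a homeomorphism of $[0,1]\times U$ onto a relatively open subset of $[0,1]\times\mathbb C^2$. In particular, if $L\subset F_{t_*}(U)$ is compact, then $L\subset F_t(U)$ for $t$ near $t_*$.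
\end{lemma}

\begin{proof}
(a) Let $B$ be a closed ball with $X\subset\operatorname{int}B$. For each $q$ in the compact set $B\setminus W$ there is a polynomial $Q_q$ with $\sup_X|Q_q|<1<|Q_q(q)|$. Finitely many of them, $Q_1,\dots,Q_m$, satisfy $\max_i|Q_i|>1$ on $B\setminus W$. The set $\{v\in B:\ |Q_i(v)|\le1\text{ for all }i\}$ is polynomially convex, is contained in $W$, and is a neighborhood of $X$.

(b) Put $F_t=F_0$ for $t<0$ and $F_t=F_1$ for $t>1$. The resulting map $\mathbb R\times U\to\mathbb R\times\mathbb C^2$ is a continuous injection from an open subset of $\mathbb R^5$ to $\mathbb R^5$, hence open by invariance of domain. The open image contains the compact set $\{t_*\}\times L$, hence also $\{t\}\times L$ for $t$ near $t_*$.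
\end{proof}

\subsection{Polynomial Hamiltonian flows}

The \emph{Hamiltonian field} of a holomorphic function $H$ is $X_H=(\partial_yH,-\partial_xH)$; a field $X=(X^1,X^2)$ equals $X_H$ exactly when $X^1dy-X^2dx=dH$. Flows are taken in real time. For $H=q(x)$ the field is $(0,-q'(x))$, and its time-$h$ map is the shear $(x,y)\mapsto(x,y-hq'(x))$. The idea of the method is that every polynomial is a sum of Hamiltonians of this kind, in different linear coordinates, and that the flow of a sum is a limit of compositions of the flows of the terms.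

\begin{lemma}[Lie--Trotter formula]\label{lem:trotter}
Let $Y=Y_1+\dots+Y_m$ be polynomial vector fields on $\mathbb C^2$, each $Y_i$ complete with flow $\phi^i$, and let $\phi$ be the local flow of $Y$. Let $M$ be a compact set such that $\phi_r(q)$ exists for $q\in M$ and $0\le r\le R$. With $\Psi_h=\phi^m_h\circ\dots\circ\phi^1_h$ we have $\Psi_{R/n}^n\to\phi_R$ uniformly on $M$.
\end{lemma}

\begin{proof}
Let $D$ be the closed $1$-neighborhood of $\{\phi_r(q):\ q\in M,\ 0\le r\le R\}$, let $B$ be a closed ball containing the $1$-neighborhood of $D$, and let $\Lambda$ be a Lipschitz constant of $Y$ on $B$. There is $h_0>0$ such that for $0\le h\le h_0$ the map $\phi_h$ is defined on $D$ with trajectories in $B$; then $|\phi_h(q)-\phi_h(q')|\le e^{\Lambda h}|q-q'|$ on $D$ by Gronwall's inequality. The maps $\Psi_h$ and $\phi_h$ are smooth in $(h,q)$, equal the identity at $h=0$, and have $h$-derivative $Y$ at $h=0$, so $|\Psi_h-\phi_h|\le C_1h^2$ on $D$. Let $h=R/n\le h_0$, $q\in M$, and $e_j=|\Psi_h^j(q)-\phi_{jh}(q)|$. If $e_j\le1$, then $\Psi_h^j(q)\in D$ and $e_{j+1}\le C_1h^2+e^{\Lambda h}e_j$.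 When $C_1Rhe^{\Lambda R}<1$, induction gives $e_j\le C_1jh^2e^{\Lambda jh}\le C_1Rhe^{\Lambda R}$ for all $j\le n$, and this bound tends to $0$ with $h$.
\end{proof}

\begin{lemma}\label{lem:polyham}
Let $Q$ be a polynomial on $\mathbb C^2$, $\phi$ the local flow of $X_Q$, and $M$ a compact set such that $\phi_r(q)$ exists for $q\in M$, $0\le r\le R$. Then $\phi_R$ is $1$-approximable on $M$.
\end{lemma}

\begin{proof}
We have $(x+jy)^m=\sum_i\binom mij^ix^{m-i}y^i$, and the Vandermonde matrix $(j^i)_{0\le i,j\le m}$ is invertible; so the powers $(x+jy)^m$, $0\le j\le m$, span the homogeneous polynomials of degree $m$. Up to a constant, $Q$ is thus a sum of terms $c\ell^m$ with $\ell=x+jy$ and $m\ge1$. The field of $c\ell^m$ is $cm\ell^{m-1}(j,-1)$. Since $\ell(j,-1)=0$, the function $\ell$ is constant along trajectories, the field is complete, and its time-$h$ map is $v\mapsto v+hcm\,\ell(v)^{m-1}(j,-1)$. The shear $A(x,y)=(x-jy,y)$ satisfies $\ell\circ A=x$ and $A(0,-1)=(j,-1)$, so it conjugates this map to the shear $(x,y)\mapsto(x,y-hcm\,x^{m-1})$. Hence the time-$h$ maps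 lie in $\mathcal E$, and Lemma~\ref{lem:trotter} applies.
\end{proof}

\subsection{The approximation criterion}

A family $F_t$, $t\in[0,1]$, of holomorphic maps on an open set is \emph{piecewise $C^1$ in $t$} if $(t,q)\mapsto F_t(q)$ is continuous and $[0,1]$ is a finite union of closed intervals on each of which $\partial_tF_t(q)$ exists (one-sided at the ends) and is continuous in $(t,q)$. By Cauchy's formula the derivatives of $F_t$ in $q$ have the same regularity, and they commute with $\partial_t$.

\begin{proposition}\label{prop:approx}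
Let $U\subset\mathbb C^2$ be a connected open set, $M\subset U$ compact, and $F_t:U\to\mathbb C^2$, $t\in[0,1]$, injective holomorphic maps, piecewise $C^1$ in $t$. Suppose that for each $t$
\begin{enumerate}
\item[(i)] $F_t$ has constant Jacobian $j(t)\in\mathbb C^*$;
\item[(ii)] $F_t^*\alpha-j(t)\alpha$ is exact on $U$;
\item[(iii)] there is a polynomially convex compact set $L_t$ with $F_t(M)\subset\operatorname{int}L_t\subset L_t\subset F_t(U)$.
\end{enumerate}
Then $F_1\circ F_0^{-1}$ is $\sigma$-approximable on $F_0(M)$, where $\sigma^2=j(1)/j(0)$.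
\end{proposition}

The hypotheses correspond to the steps of the proof: (i) and (ii) make the velocity field of the isotopy Hamiltonian, and (iii) allows us to replace the Hamiltonians by polynomials. Conditions (ii) and (iii) are the counterparts of the two obstructions met in Section~\ref{sub:placing}.

\begin{proof}
\emph{Reduction to $j=1$.} The function $j$ is continuous and piecewise $C^1$, and so is a continuous square root $\sigma(t)$ of it. The family $\sigma(t)^{-1}F_t$ satisfies (i) and (ii) with $j=1$, because homotheties multiply $\omega$ and $\alpha$ by the square of the ratio, and it satisfies (iii) with $\sigma(t)^{-1}L_t$. If $E\in\mathcal E$ approximates $(\sigma(1)^{-1}F_1)(\sigma(0)^{-1}F_0)^{-1}$, then $\sigma(1)E\sigma(0)^{-1}\in\frac{\sigma(1)}{\sigma(0)}\mathcal E$ approximates $F_1F_0^{-1}$. So we assume $j=1$. By Lemma~\ref{lem:compose} we may cut $[0,1]$ into finitely many intervals $[t_i,t_{i+1}]$ and prove that each $F_{t_{i+1}}F_{t_i}^{-1}$ is $1$-approximable on $F_{t_i}(M)$. In particular we may assume that the family is $C^1$ in $t$.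

\emph{Hamiltonians.} Write $F_t=(x_t,y_t)$ and denote $\partial_t$ by a dot. Let $X_t=\dot F_t\circ F_t^{-1}$ on the open set $F_t(U)$, so that $r\mapsto F_r(q)$ solves $\dot v=X_r(v)$. On $U$,
\[
\partial_t(F_t^*\alpha)=-\dot y_t\,dx_t-y_t\,d\dot x_t=\vartheta_t-d(y_t\dot x_t),\qquad\vartheta_t=\dot x_t\,dy_t-\dot y_t\,dx_t .
\]
For a loop $\ell$ in $U$, the number $\oint_\ell F_t^*\alpha=\oint_\ell\alpha$ does not depend on $t$ by (ii), so $\oint_\ell\vartheta_t=0$. Fix $q_0\in U$. The function $\tilde H_t(q)=\int_{q_0}^q\vartheta_t$ is therefore well defined, holomorphic in $q$ and continuous in $(t,q)$. Put $H_t=\tilde H_t\circ F_t^{-1}$. Then $dH_t=(F_t^{-1})^*\vartheta_t=X_t^1dy-X_t^2dx$, so $X_t$ is the Hamiltonian field of $H_t$. By Lemma~\ref{lem:top}(b), $H_t(v)$ and $X_t(v)$ are jointly continuous on the relatively open set $\{(t,v):\ v\in F_t(U)\}$.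

\emph{Local step.} Fix $t_*$ and let $L=L_{t_*}$. Choose a compact set $L'$ with $F_{t_*}(M)\subset\operatorname{int}L'$ and $L'\subset\operatorname{int}L$. By Lemma~\ref{lem:top}(b) and continuity, there are a compact interval $I$, a neighborhood of $t_*$ in $[0,1]$, and $r_1>0$ such that for $t\in I$ we have $L\subset F_t(U)$ and the closed $r_1$-neighborhood of $F_t(M)$ lies in $L'$. The fields $X_r$, $r\in I$, are uniformly bounded on $L$, so $\Lambda=\sup\{\|DX_r(v)\|:\ r\in I,\ v\in L'\}$ is finite by Cauchy's estimate.

Let $s<t$ in $I$ and $\epsilon>0$. Since $H_r(v)$ is uniformly continuous on $I\times L$ and each $H_r$ is holomorphic near $L$, the Oka--Weil theorem gives polynomials $Q_r$, piecewise constant in $r\in[s,t]$, with $\sup_L|Q_r-H_r|<\epsilon$. By Cauchy's estimate $|X_{Q_r}-X_r|\le C\epsilon$ on $L'$, where $C$ depends only on the distance from $L'$ to $\partial L$. Let $q\in M$, $v(r)=F_r(q)$, and let $\hat v$ solve $\dot{\hat v}=X_{Q_r}(\hat v)$ with $\hat v(s)=v(s)$. As long as $|\hat v(r)-v(r)|\le r_1$, the segment from $v(r)$ to $\hat v(r)$ lies in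 $L'$, so
\[
|X_{Q_r}(\hat v)-X_r(v)|\le|X_{Q_r}(\hat v)-X_r(\hat v)|+|X_r(\hat v)-X_r(v)|\le C\epsilon+\Lambda|\hat v-v| .
\]
Gronwall's inequality gives $|\hat v(r)-v(r)|\le C\epsilon(r-s)e^{\Lambda(r-s)}$. If $C\epsilon e^\Lambda<r_1$, the bound $r_1$ is never reached, so $\hat v$ exists on $[s,t]$ and the estimate holds throughout. The map $v(s)\mapsto\hat v(t)$ on $F_s(M)$ is a finite composition of flow maps of polynomial Hamiltonians, each defined on the compact image of $F_s(M)$ under the preceding ones. It is $1$-approximable on $F_s(M)$ by Lemmas~\ref{lem:polyham} and~\ref{lem:compose}, and it is within $C\epsilon e^\Lambda$ of $F_tF_s^{-1}$. Hence $F_tF_s^{-1}$ is $1$-approximable on $F_s(M)$.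

\emph{Conclusion.} The relative interiors of the intervals $I$ cover $[0,1]$. By the Lebesgue number lemma there is a subdivision each of whose intervals lies in one $I$.
\end{proof}

\section{Polynomially convex tubes and loops}\label{sec:loops}

To apply Proposition~\ref{prop:approx} we must join the identity to $G_J$ on $T_a$ through maps with polynomially convex images. We do this in three stages: shrink the tube to a thin one around $\gamma_0$, carry the thin tube along a path of loops from $\gamma_0$ to $\gamma_1$, and thicken it again around $\gamma_1$. The first and third stages need the convexity of explicit sets. In the second stage everything reduces to properties of the loops.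

\subsection{The tube and its image}

\begin{lemma}\label{lem:tubes}
Let $1<a\le1.02$. Then \emph{(i)} $T_{a,s}$ is polynomially convex for $0<s\le1$; \emph{(ii)} $X_s=G_s(T_a)$ is polynomially convex for $0<|s|\le\frac32$.
\end{lemma}

In both parts the polynomial $x^2y-1$ keeps the hull away from the line $x=0$; this is the purpose of the factor $\frac12$ in $\iota$ and of the bound on $a$. Then $1/x$ becomes available in \eqref{eq:hullmax}.

\begin{proof}
(i) On $T_{a,s}$ we have $|x^2y-1|=\frac12|z^8u|\le\frac12(1.02)^8<1$. The same bound holds on the hull, so $x\ne0$ there. The functions $x$, $1/x$ and $u=2x^{-6}(y-x^{-2})$ are holomorphic near the hull, and \eqref{eq:hullmax} gives $a^{-1}\le|x|\le a$ and $|u|\le s$ at its points. These inequalities define $T_{a,s}$.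

(ii) Put $v=\frac s6u+\frac23$. By \eqref{eq:iotag}, on $X_s$ we have $|x^2y-1|=\frac12|z^{13}v|\le\frac12(1.02)^{13}(\frac14+\frac23)<1$. So $x\neq0$ on $\widehat{X_s}$, and \eqref{eq:hullmax} applied to $x$ and $1/x$ gives $a^{-6}\le|x|\le a^6$ there. The fiber of $X_s$ over a value of $x$ consists of six discs, and the function
\[
\Theta=(y-x^{-2})^6/x
\]
identifies them: on $X_s$ it equals $(\frac12zv)^6/z^6=(v/2)^6$. Let $V_s=\{|v-\frac23|\le|s|/6\}$. Since $|s|/6\le\frac14<\frac13$, this disc lies in the sector $|\arg v|<\pi/6$, on which $v\mapsto(v/2)^6$ is injective. So the image $V_s'$ of $V_s$ under this map is a closed topological disc, hence polynomially convex in $\mathbb C$. Let $q=(x,y)\in\widehat{X_s}$. If $\Theta(q)\notin V_s'$, there is a polynomial $Q$ in one variable with $|Q(\Theta(q))|>\sup_{V_s'}|Q|=\sup_{X_s}|Q\circ\Theta|$, against \eqref{eq:hullmax}. So $\Theta(q)=(v/2)^6$ with $v\in V_s$. Choose $z$ with $z^6=x$; then $z\in A_a$ and $(y-x^{-2})^6=(\frac12zv)^6$, so $y-x^{-2}=\frac12\varrho zv$ with $\varrho^6=1$. Replacing $z$ by $\varrho z$ we get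 $q=(z^6,z^{-12}+\frac12zv)\in X_s$.
\end{proof}

\subsection{A criterion for loops}

We recall three theorems. Let $\Omega\subset\mathbb C$ be the bounded domain enclosed by a Jordan curve $\Lambda$, and let $A(\Omega)$ be the algebra of functions continuous on $\overline\Omega$ and holomorphic in $\Omega$. Walsh's theorem: polynomials are uniformly dense in $A(\Omega)$. Carath\'eodory's theorem: a Riemann map from the unit disc $\mathbb D$ to $\Omega$ extends to a homeomorphism of the closures. Wermer's maximality theorem: the disc algebra $A(\mathbb D)|_{S^1}$ is a maximal closed subalgebra of $C(S^1)$, that is, a closed subalgebra of $C(S^1)$ that contains it properly is $C(S^1)$.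

\begin{lemma}\label{lem:wermer}
Let $\gamma=(x,y):S^1\to\mathbb C^2$ be of class $C^1$ with $y$ injective and $\oint_{S^1}x^2\,dy\ne0$. Then $\gamma(S^1)$ is polynomially convex.
\end{lemma}

\begin{proof}
Let $\Lambda=y(S^1)$, a Jordan curve, and let $\mathcal A\subset C(S^1)$ be the closure of the polynomials in $y$. The homeomorphism $y:S^1\to\Lambda$ identifies $C(S^1)$ with $C(\Lambda)$ and, by Walsh's theorem and the maximum principle, $\mathcal A$ with $A(\Omega)|_\Lambda$. The extended Riemann map identifies the pair $A(\Omega)|_\Lambda\subset C(\Lambda)$ with the disc algebra in $C(S^1)$. So $\mathcal A$ is maximal. If $x^2$ were a uniform limit of polynomials $q_n(y)$, then $\oint x^2dy=\lim\oint q_n(y)\,dy=0$. Hence $x^2\notin\mathcal A$, and polynomials in $x,y$ are dense in $C(S^1)\cong C(\gamma(S^1))$. If $q$ is in the hull of $\gamma(S^1)$, then $Q\mapsto Q(q)$ extends by continuity to a character of $C(\gamma(S^1))$, and such a character is the evaluation at a point $q'\in\gamma(S^1)$. The coordinate functions take the same values at $q$ and $q'$, so $q=q'$.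
\end{proof}

The same proof works with $\oint x\,dy$ in place of $\oint x^2dy$, but $\oint x\,dy=-\oint y\,dx$ is the action, which has to vanish for our loops.

\subsection{A path of loops from $\gamma_0$ to $\gamma_1$}

The first coordinate has to change from $z$ to $z^6$ while the loop stays embedded. This is easy when the second coordinate alone embeds the circle, for then the first is free. So we begin by rotating $\gamma_0$ to $(-z^{-2},z)$. Moving the first coordinate to $z^6$ at once would end at $(z^6,z)$, which bounds a holomorphic disc and is not polynomially convex; we therefore first add a small multiple of $z^{-12}$ to the second coordinate. We arrive at $(z^6,z+\beta z^{-12})$, which differs from $\gamma_1=(z^6,\frac13z+z^{-12})$ only in the coefficients. It is for this that the exponent $l=6$ was chosen in Section~\ref{sub:packing}: it produces the term $\frac13z$ in $\gamma_1$. The path is the concatenation of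
\begin{enumerate}
\item[(a)] $R_\theta(z,z^{-2})$, $0\le\theta\le\frac\pi2$, where $R_\theta(x,y)=(x\cos\theta-y\sin\theta,\;x\sin\theta+y\cos\theta)$;
\item[(b)] $(-z^{-2},\;z+\beta z^{-12})$, $0\le\beta\le\frac1{24}$;
\item[(c)] $(-(1-r)z^{-2}+rz^6,\;z+\frac1{24}z^{-12})$, $0\le r\le1$;
\item[(d)] $(z^6,\;cz+\beta z^{-12})$ with $c=1-\frac23r$, $\beta=\frac1{24}(1+23r)$, $0\le r\le1$.
\end{enumerate}
Each piece starts where the preceding one ends. Reparametrize the path as $\gamma_t=(x_t,y_t)$, $t\in[0,1]$; the ends are the loops \eqref{eq:cores}. The components are Laurent polynomials in $z$ whose coefficients are real, continuous and piecewise $C^1$ in $t$. A prime denotes $d/dz$.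

\begin{lemma}\label{lem:loops}
For each $t$, the map $\gamma_t$ is injective on $S^1$ with $\gamma_t'\ne0$ on $S^1$, the loop $\gamma_t$ has zero action, and $\gamma_t(S^1)$ is polynomially convex.
\end{lemma}

\begin{proof}
\emph{The loop $\gamma_0$.} The first coordinate $z$ is injective with derivative $1$, and $\oint y\,dx=\oint z^{-2}dz=0$. On the hull $x^2y=1$, $|x|\le1$ and $|y|\le1$, so $|x|=1$ and $y=x^{-2}$.

\emph{Pieces} (a) \emph{and} (b). The loops are images of $\gamma_0$ under $R_\theta$, respectively under $R_{\pi/2}$ followed by the shear $(x,y)\mapsto(x,y+\beta x^6)$. These are polynomial automorphisms with Jacobian $1$. They preserve injectivity, immersion, polynomial convexity and, by \eqref{eq:actions}, the action.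

\emph{Piece} (c). For $z\ne\tilde z$ in $S^1$ we have $\frac1{24}|z^{-12}-\tilde z^{-12}|\le\frac{12}{24}|z-\tilde z|<|z-\tilde z|$, so $y$ is injective, and $y'=1-\frac12z^{-13}\ne0$ on $S^1$. The action is
\[
-\oint\bigl(z+\tfrac1{24}z^{-12}\bigr)\bigl(2(1-r)z^{-3}+6rz^5\bigr)\,dz=0,
\]
because only the powers $z^{-2},z^6,z^{-15},z^{-7}$ occur. For $r=0$ convexity is contained in (b). For $r>0$, in
\[
\oint x^2\,dy=\oint\bigl((1-r)^2z^{-4}-2r(1-r)z^4+r^2z^{12}\bigr)\bigl(1-\tfrac12z^{-13}\bigr)\,dz
\]
the powers are $z^{-4},z^4,z^{12},z^{-17},z^{-9},z^{-1}$, and the coefficient of $z^{-1}$ is $-\frac12r^2$. So the integral is $-\pi ir^2\neq0$, and Lemma~\ref{lem:wermer} applies.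

\emph{Piece} (d). Here $c,\beta>0$ and $x'=6z^5\ne0$. If $\tilde z^6=z^6$, then $\tilde z^{-12}=z^{-12}$, so equality of the second coordinates gives $\tilde z=z$. In $\oint(cz+\beta z^{-12})\,6z^5dz$ only $z^6$ and $z^{-7}$ occur, so the action vanishes. On the loop $x^2y-\beta=cz^{13}$, so the polynomial identity $(x^2y-\beta)^6=c^6x^{13}$ holds on the loop and on its hull. At a point with $x=0$ it would give $\beta^6=0$. So $x\ne0$ on the hull, and \eqref{eq:hullmax} for $x$ and $1/x$ gives $|x|=1$. Write $x=z^6$ with $|z|=1$. Then $x^2y-\beta=c\varrho z^{13}$ with $\varrho^6=1$. Since $\varrho^{13}=\varrho$, replacing $z$ by $\varrho z$ gives $x^2y-\beta=cz^{13}$, that is, $y=\beta z^{-12}+cz$.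
\end{proof}

\section{The model is a limit of shears}\label{sec:tubes}

\subsection{Thin tubes around the loops}

We thicken the loops $\gamma_t$ to embeddings $\Phi_t$ of a thin product of an annulus and a disc, with Jacobian $1$, which at the two ends agree with $\iota$ and $\iota g_1$.

\begin{lemma}\label{lem:thin}
There are $a_1>1$, $\epsilon_1>0$, $a\in(1,\min(a_1,1.02))$, $\epsilon'\in(0,\epsilon_1)$ and injective holomorphic maps $\Phi_t:V\to\mathbb C^2$, $t\in[0,1]$, on $V=\operatorname{int}A_{a_1}\times\{|w|<\epsilon_1\}$, piecewise $C^1$ in $t$, with the following properties. Each $\Phi_t$ has Jacobian $1$ and $\Phi_t(z,0)=\gamma_t(z)$;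
\begin{equation}\label{eq:ends}
\Phi_0(z,\tfrac12z^6u)=\iota(z,u),\qquad\Phi_1(z,\tfrac12z^6u)=\iota g_1(z,u)
\end{equation}
whenever $(z,\frac12z^6u)\in V$; and for each $t$ there is a polynomially convex compact set $L_t$ with
\begin{equation}\label{eq:Lt}
\Phi_t(A_a\times\overline{\mathbb D}_{\epsilon'})\subset\operatorname{int}L_t\subset L_t\subset\Phi_t(V).
\end{equation}
\end{lemma}

\begin{proof}
\emph{A transverse field.} We need a holomorphic field $v_t(z)$ along $\gamma_t$ with $\det(\gamma_t',v_t)=1$. Let
\[
D_t(z)=x_t'(z)\,x_t'(1/z)+y_t'(z)\,y_t'(1/z).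
\]
The coefficients of $\gamma_t$ are real and $1/z=\bar z$ on $S^1$, so $D_t=|\gamma_t'|^2>0$ on $S^1$ by Lemma~\ref{lem:loops}. By compactness there is $a_0>1$ with $D_t\neq0$ on $A_{a_0}$ for all $t$. The field
\[
n_t(z)=\bigl(-y_t'(1/z),\;x_t'(1/z)\bigr)/D_t(z)
\]
is holomorphic near $A_{a_0}$, piecewise $C^1$ in $t$, and $\det(\gamma_t',n_t)=1$. At the ends we want the vertical fields $v_0=(0,1)$ and $v_1=(0,\frac16z^{-5})$, which satisfy $\det(\gamma_i',v_i)=1$ because $x_0'=1$ and $x_1'=6z^5$. Since $\det(\gamma_i',v_i-n_i)=0$ and $x_i'$ has no zero in $\mathbb C^*$, we have $v_i-n_i=h_i\gamma_i'$ with $h_i$ holomorphic near $A_{a_0}$, $i=0,1$. Put $v_t=n_t+((1-t)h_0+th_1)\gamma_t'$. Then $\det(\gamma_t',v_t)=1$ for all $t$.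

\emph{Jacobian $1$.} The map $(z,\varpi)\mapsto\gamma_t(z)+\varpi v_t(z)$ has Jacobian $1+\nu_t\varpi$, where $\nu_t=\det(v_t',v_t)$. We remove the error by changing the coordinate in the fiber. The functions $\nu_t$ are uniformly bounded on $A_{a_0}$, so for $|w|$ below a fixed bound we may define, with the principal root $\varrho=\sqrt{1+2\nu_tw}$,
\[
\varpi_t(z,w)=\frac{2w}{1+\varrho},\qquad\Phi_t(z,w)=\gamma_t(z)+\varpi_t(z,w)\,v_t(z).
\]
From $(1+\varrho)^2=2(1+\varrho)+2\nu_tw$ we get $\varpi_t+\frac12\nu_t\varpi_t^2=w$. The columns of $D\Phi_t$ are $\gamma_t'+\varpi_tv_t'+(\partial_z\varpi_t)v_t$ and $(\partial_w\varpi_t)v_t$, so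
\[
\det D\Phi_t=\partial_w\varpi_t\,(1+\nu_t\varpi_t)=\partial_w\bigl(\varpi_t+\tfrac12\nu_t\varpi_t^2\bigr)=1 .
\]
For $t=0,1$ the fields $v_t,v_t'$ are vertical, so $\nu_t=0$ and $\varpi_t=w$. Hence $\Phi_0(z,w)=(z,z^{-2}+w)$ and $\Phi_1(z,w)=(z^6,z^{-12}+\frac13z+\frac16z^{-5}w)$; for $w=\frac12z^6u$ these are \eqref{eq:iota} and \eqref{eq:iotag} with $s=1$.

\emph{Injectivity on a fixed $V$.} Suppose that no pair $a_1,\epsilon_1$ works. Then there are $t_n\to t$ and points $(z_n,w_n)\ne(\tilde z_n,\tilde w_n)$ with the same image under $\Phi_{t_n}$, such that $w_n,\tilde w_n\to0$, $z_n\to z\in S^1$, $\tilde z_n\to\tilde z\in S^1$. In the limit $\gamma_t(z)=\gamma_t(\tilde z)$, so $z=\tilde z$. Let $A=D\Phi_t(z,0)$, an invertible matrix. By joint continuity there is a ball $B$ about $(z,0)$ on which $\|D\Phi_{t'}-A\|\le\frac12\|A^{-1}\|^{-1}$ for $t'$ near $t$. Then $|\Phi_{t'}(q)-\Phi_{t'}(\tilde q)|\ge\frac12\|A^{-1}\|^{-1}|q-\tilde q|$ on $B$, which contradicts the choice of the points for large $n$.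

\emph{The sets $L_t$.} Fix $t$. The set $\gamma_t(S^1)$ is polynomially convex and lies in the open set $\Phi_t(V)$, so by Lemma~\ref{lem:top}(a) it has a polynomially convex compact neighborhood $L\subset\Phi_t(V)$. By Lemma~\ref{lem:top}(b), $L\subset\Phi_{t'}(V)$ for $t'$ near $t$. The set of $(t',z,w)$ with $\Phi_{t'}(z,w)\in\operatorname{int}L$ is open and contains $\{t\}\times S^1\times\{0\}$, so it contains $\{t'\}\times A_a\times\overline{\mathbb D}_{\epsilon'}$ for $t'$ in a neighborhood of $t$ and some $a>1$, $\epsilon'>0$. Cover $[0,1]$ by finitely many such neighborhoods, take the smallest values of $a$ and $\epsilon'$, and decrease $a$ below $1.02$.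
\end{proof}

From now on $a$ is the number given by Lemma~\ref{lem:thin}.

\subsection{The three stages}

\begin{proposition}\label{prop:model}
Let $1<|J|\le\frac32$ and $\sigma^2=J$. Then $G_J$ is $\sigma$-approximable on $T_a$.
\end{proposition}

\begin{proof}
Fix $\epsilon\in(0,1)$ with $\frac12a^6\epsilon\le\epsilon'$, fix $a'>a$, and let $U=\iota(\operatorname{int}A_{a'}\times\{|u|<\frac65\})$. We apply Proposition~\ref{prop:approx} to three families.

\emph{Stage I: shrinking.} Take the maps $\iota S_s\iota^{-1}$ on $U$, the compact set $T_a$, and $s$ decreasing linearly from $1$ to $\epsilon$. The maps are injective with Jacobian $s$ (Lemma~\ref{lem:model}). The image of $T_a$ is $T_{a,s}$, which is polynomially convex by Lemma~\ref{lem:tubes}(i) and lies in the open image of $U$; Lemma~\ref{lem:top}(a) gives (iii). The family starts at the identity, so $B_1:\iota(z,u)\mapsto\iota(z,\epsilon u)$ is $\sigma_1$-approximable on $T_a$ with $\sigma_1^2=\epsilon$.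

\emph{Stage II: winding.} Take the maps $\Phi_t\Phi_0^{-1}$ on $\Phi_0(V)$ and the compact set $T_{a,\epsilon}$. By \eqref{eq:ends} and the choice of $\epsilon$, $T_{a,\epsilon}\subset\Phi_0(A_a\times\overline{\mathbb D}_{\epsilon'})$. The Jacobian is $1$, and (iii) is \eqref{eq:Lt}. The family starts at the identity, and by \eqref{eq:ends} its end $B_2=\Phi_1\Phi_0^{-1}$ sends $\iota(z,\epsilon u)$ to $\iota g_1(z,\epsilon u)=\iota g_\epsilon(z,u)$. So $B_2$ is $1$-approximable on $T_{a,\epsilon}$, with image $X_\epsilon$.

\emph{Stage III: thickening.} Take the maps $G_s$ on $U$, the compact set $T_a$, and $s$ running along a $C^1$ path from $\epsilon$ to $J$ in $\{0<|s|\le\frac32\}$. The maps are injective with Jacobian $s$ (Lemma~\ref{lem:model}), and the images $X_s$ are polynomially convex (Lemma~\ref{lem:tubes}(ii)); again Lemma~\ref{lem:top}(a) gives (iii). So $B_3:\iota g_\epsilon(z,u)\mapsto\iota g_J(z,u)$ is $\sigma_3$-approximable on $X_\epsilon$ with $\sigma_3^2=J/\epsilon$.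

\emph{Condition} (ii) \emph{in the three stages.} If $F$ is one of the maps and $j$ its Jacobian, then $F^*\alpha-j\alpha$ is closed. The domain is biholomorphic to a product of an annulus and a disc, and its first homology group is generated by the loop $\gamma_0$. The loop $F\circ\gamma_0$ is $\gamma_0$, $\gamma_t$, $\gamma_1$ in Stages I, II, III. All these have zero action by Lemma~\ref{lem:loops}, so the only period $\oint_{F\circ\gamma_0}\alpha-j\oint_{\gamma_0}\alpha$ vanishes and the form is exact.

On $T_a$ we have $B_3B_2B_1=G_J$. By Lemma~\ref{lem:compose} it is $\sigma_1\sigma_3$-approximable, and $(\sigma_1\sigma_3)^2=J$, so $\sigma_1\sigma_3=\pm\sigma$.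
\end{proof}

\section{Realization by one H\'enon map}\label{sec:onemap}

\subsection{Many polynomials in one}

Fix $\delta\neq0$. For a polynomial $Q$ of any degree, possibly $0$, let $h_Q(x,y)=(y,Q(y)-\delta x)$, and let $R$ be the homothety of ratio $-\delta$. Then
\begin{equation}\label{eq:hh}
\begin{aligned}
h_Qh_0(x,y)&=(-\delta x,\;Q(-\delta x)-\delta y)=R\bigl(x,\;y-\tfrac1\delta Q(-\delta x)\bigr),\\
h_0h_Q(x,y)&=(Q(y)-\delta x,\;-\delta y)=R\bigl(x-\tfrac1\delta Q(y),\;y\bigr).
\end{aligned}
\end{equation}
So for every elementary shear $e$ the map $Re$ is a product of two maps $h_Q$, and a product of $n$ shears and $R^n$ is a product of $2n$ maps $h_Q$ with different polynomials $Q$. It remains to use one polynomial for all factors. An orbit of $h_{P_N}\circ\dots\circ h_{P_1}$ is a sequence $x_0,\dots,x_{N+1}$ with $x_{i+1}+\delta x_{i-1}=P_i(x_i)$, while an orbit of $f$ is a sequence with $X_{i+1}+\delta X_{i-1}=P(X_i)$. If we shift $x_i$ to $X_i=c_i+x_i$, with centers $c_i$ far apart, then $P$ is evaluated near $c_i$ only at the $i$-th step, and Runge's theorem lets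 us prescribe it there independently for each $i$.

\begin{proposition}\label{prop:realize}
Let $M\subset\mathbb C^2$ be compact, $\delta\ne0$, and $E\in\mathcal E$ with $E^{-1}=e_1\cdots e_n$, where $n\ge1$ and the $e_i$ are elementary shears. Put $\sigma=(-\delta)^{-n}$ and $N=2n$. For every $\kappa'>0$ there are $d_0\ge2$ and a translation $\tau$ such that for every $d\ge d_0$ there is a polynomial $P$ of degree $d$ for which $f(x,y)=(y,P(y)-\delta x)$ satisfies $\sup_M|\tau^{-1}f^{-N}\tau-\sigma E|<\kappa'$.
\end{proposition}

\begin{proof}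
Let $G=\sigma E$, so $G^{-1}=e_1\cdots e_nR^n$. The maps $e_i'=R^{-i}e_iR^i$ are elementary shears, $Re_i'=R^{-(i-1)}e_iR^i$, and the product telescopes: $G^{-1}=(Re_1')\cdots(Re_n')$. By \eqref{eq:hh}, $G^{-1}=h_{P_N}\circ\dots\circ h_{P_1}$ for some polynomials $P_i$. For $(x_N,x_{N+1})\in M$ define $x_{i-1}=(P_i(x_i)-x_{i+1})/\delta$ for $i=N,\dots,1$. Then $h_{P_i}(x_{i-1},x_i)=(x_i,x_{i+1})$, so $G(x_N,x_{N+1})=(x_0,x_1)$.

Choose $\rho'$ with $|x_i|<\rho'-1$ for all points of $M$ and $0\le i\le N+1$. Put $c_i=3\rho'i$ for $1\le i\le N$, and $c_0=c_N$, $c_{N+1}=c_1$; this cyclic choice makes the shift at the end of the $N$ steps equal to the shift at the start, namely $\tau(x,y)=(x+c_N,y+c_1)$. The closed discs $D_i=\{|X-c_i|\le\rho'\}$, $1\le i\le N$, are disjoint and their union has connected complement. Let $\epsilon>0$. By Runge's theorem there is a polynomial $P_*$ with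
\begin{equation}\label{eq:runge}
|P(X)-c_{i+1}-\delta c_{i-1}-P_i(X-c_i)|<\epsilon\qquad(X\in D_i,\ 1\le i\le N)
\end{equation}
for $P=P_*$. Let $d_0\ge2$ exceed the degree of $P_*$. For $d\ge d_0$, adding to $P_*$ a small nonzero multiple of $X^d$ gives $P$ of degree $d$ that still satisfies \eqref{eq:runge}.

Start from $(X_N,X_{N+1})=\tau(x_N,x_{N+1})$ and put $X_{i-1}=(P(X_i)-X_{i+1})/\delta$, so that $f^{-1}(X_i,X_{i+1})=(X_{i-1},X_i)$ and $f^{-N}(X_N,X_{N+1})=(X_0,X_1)$. Let $\epsilon_i=|X_i-c_i-x_i|$; then $\epsilon_{N+1}=\epsilon_N=0$. Let $\Lambda$ be a common Lipschitz constant of the $P_i$ on $\overline{\mathbb D}_{\rho'}$. If $\epsilon_i\le1$, then $X_i\in D_i$, and subtracting the two recursions gives, by \eqref{eq:runge},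
\[
\epsilon_{i-1}\le\bigl(\epsilon+\Lambda\epsilon_i+\epsilon_{i+1}\bigr)/|\delta| .
\]
By descending induction $\epsilon_i\le C\epsilon$ for all $i$, with $C$ depending only on $\Lambda,\delta,N$, provided $C\epsilon\le1$. Since $(c_0,c_1)=(c_N,c_1)$, we get $|\tau^{-1}f^{-N}\tau-G|\le\epsilon_0+\epsilon_1\le2C\epsilon$ on $M$. Take $\epsilon$ with $C\epsilon\le1$ and $2C\epsilon<\kappa'$.
\end{proof}

\subsection{Proof of the theorems}

The number $n$ of shears is dictated by the approximation in Proposition~\ref{prop:model}, and the Jacobians must match: $J=\sigma^2=\delta^{-2n}$ with $1<|J|\le\frac32$. This is why $|\delta|<1$ and why $|\delta|$ is close to $1$. For Theorem~\ref{thm:A} alone one could fix $J=\frac32$, find $E$ and $n$, and then solve $(-\delta)^{-n}=\sqrt{3/2}$ for $\delta$. In Theorem~\ref{thm:B} the number $\delta$ is given first. We then let $\sigma$ range over a compact annulus, wide enough to contain a power $(-\delta)^{-n}$ with $n$ large, and we adjust the number of shears by inserting the identity.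

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\kappa$ be given by Proposition~\ref{prop:persist} for the number $a$ of Lemma~\ref{lem:thin}, and let
\[
\Sigma=\{\sigma\in\mathbb C:\ \tfrac65\le|\sigma|^2\le\tfrac32\}.
\]
For each $\sigma_0\in\Sigma$, Proposition~\ref{prop:model} gives $E\in\mathcal E$ with $\sup_{T_a}|\sigma_0E-G_{\sigma_0^2}|<\kappa/2$. The quantity $\sup_{T_a}|\sigma E-G_{\sigma^2}|$ is continuous in $\sigma$, so the same inequality holds, with the same $E$, for $\sigma$ near $\sigma_0$. As $\Sigma$ is compact, finitely many elements $E$ serve for all $\sigma\in\Sigma$. Let $n_0\ge1$ be such that each of their inverses is a product of at most $n_0$ elementary shears, and choose $r_0\in(0,1)$ with $r_0^{-2}\le\frac54$ and $r_0^{-2n_0}\le\frac65$.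

Let $r_0\le|\delta|<1$, and let $n$ be the largest integer with $|\delta|^{-2n}\le\frac32$. Then $n\ge n_0$, since $|\delta|^{-2n_0}\le\frac65$. From $|\delta|^{-2(n+1)}>\frac32$ we get $|\delta|^{-2n}>\frac32|\delta|^2\ge\frac32\cdot\frac45=\frac65$. So $\sigma=(-\delta)^{-n}\in\Sigma$. Take the corresponding $E$, write $E^{-1}$ as a product of exactly $n$ elementary shears by adding identity factors, and apply Proposition~\ref{prop:realize} with $M=T_a$ and $\kappa'=\kappa/2$. It gives $d_0=d_0(\delta)$, a translation $\tau$ and, for every $d\ge d_0$, a H\'enon map $f$ of degree $d$ and Jacobian $\delta$ with $\sup_{T_a}|\tau^{-1}f^{-N}\tau-G_J|<\kappa$, where $J=\sigma^2$ and $N=2n$. Also $|\delta|^{-N}=|\sigma|^2\le\frac32<5$. Proposition~\ref{prop:persist} yields the saddle point and the continuum, and the component of $\xi^{-1}(p)$ is unbounded by \eqref{eq:dichotomy}.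

Keep $N$, $\tau$ and $J$ fixed. On the compact set $\tau(T_a)$ the map $f^{-N}$ depends continuously, in the uniform norm, on $\delta$ and the coefficients of $P$. So the two strict inequalities \eqref{eq:hyp}, as well as $0<|\delta'|<1$, hold for all $(P',\delta')$ with $\deg P'=d$ near $(P,\delta)$, and Proposition~\ref{prop:persist} and \eqref{eq:dichotomy} apply to these maps.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Theorem~\ref{thm:B} with $\delta=r_0$ and $d=d_0(r_0)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{notes}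
\emph{Dynamics of polynomial automorphisms of $\mathbb{C}^2$},
\texttt{https://www.math.stonybrook.edu/\textasciitilde ebedford/ClassNotesHenon.pdf}.

\end{thebibliography}
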